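
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The asymptotic entropy of multimodal interval maps\\ of given Sharkovskii type}


\begin{abstract}
Let $h(s,q)$ be the supremum of the topological entropies of the continuous interval maps with exactly $q$ turning points and Sharkovskii type $s$. It was asked whether $\liminf_{q\to\infty}\bigl(h(s',q)-h(s'',q)\bigr)>0$ whenever $s'$ strictly precedes $s''$ in the Sharkovskii ordering and $s',s''$ are not both powers of~$2$. We show that the answer is negative: for instance $h(5,q)-h(7,q)$ and $h(5,q)-h(6,q)$ tend to $0$. More precisely, $h(s,q)=\ln q-e(s)\ln 2+o(1)$ as $q\to\infty$, where $e(2^k\cdot 3)=k$ and $e(2^kn)=k+1$ for odd $n\ge5$. This determines all pairs for which the inequality holds. The upper bound comes from an information-theoretic version of the following fact: an irreducible directed graph on $R$ vertices without closed walks of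 length three has spectral radius at most $R/2$.
\end{abstract}

\section{The question and the answer}

\subsection{The question}
Let $\prec$ be the Sharkovskii ordering of $\mathbb N\cup\{2^\infty\}$:
\[
3\prec 5\prec 7\prec\cdots\prec 2\cdot 3\prec 2\cdot 5\prec\cdots\prec 2^2\cdot 3\prec 2^2\cdot 5\prec\cdots\prec 2^\infty\prec\cdots\prec 2^3\prec 2^2\prec 2\prec 1 .
\]
Sharkovskii's theorem says that if a continuous interval map $f$ has a periodic point of (least) period $m$ and $m\prec n$, then it has one of period $n$. Write $\mathrm{Per}(f)$ for the set of periods of $f$. The \emph{Sharkovskii type} $\mathrm{Sh}(f)$ of a continuous map $f:I\to I$ of a compact interval is the $\prec$-minimal element of $\mathrm{Per}(f)$ if there is one; otherwise $\mathrm{Per}(f)$ is exactly the set of all powers of $2$, and $\mathrm{Sh}(f)=2^\infty$. We count $2^\infty$ as a power of $2$.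

A continuous map $f:I\to I$ is \emph{$q$-modal} if it is piecewise monotone with exactly $q$ turning points. Then $I$ is partitioned into $q+1$ closed intervals, the \emph{laps}, on each of which $f$ is monotone. Let $h(f)$ be the topological entropy, computed with natural logarithms. For a type $s$ and $q\ge1$ put
\[
h(s,q)=\sup\{h(f): f \text{ is $q$-modal and } \mathrm{Sh}(f)=s\}.
\]
This is a supremum over a nonempty set for every $s$ and $q$ \cite{BB}.

A map with $q+1$ laps can have entropy at most $\ln(q+1)$, and $h(s,q)$ measures how much of this must be given up in order to avoid all periods that precede $s$. It is natural to expect that avoiding more periods costs more. The question, posed in \cite{BB}, is whether the cost is visible in the limit of large modality: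
\begin{quote}
\emph{Let $s'\prec s''$ be types that are not both powers of\/ $2$. Is $\ \liminf_{q\to\infty}\bigl(h(s',q)-h(s'',q)\bigr)>0$?}
\end{quote}
The known results that accompany the question are consistent with the answer ``yes'': one has $h(3,q)=\ln(q+1)$ (Misiurewicz--Szlenk), $\liminf_{q\to\infty} \bigl(h(3,q)-h(5,q)\bigr)\ge\ln(2/\sqrt3)$, and $\liminf_{q\to\infty}\bigl( h(3\cdot2^k,q)-h(3\cdot2^\ell,q)\bigr)\ge\ln2^{\ell-k}$ for $0\le k\le\ell$.

\subsection{The answer}
Write a type that is not a power of $2$ as $s=2^kn$ with $k\ge0$ and $n\ge3$ odd, and put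
\[
e(2^k\cdot3)=k,\qquad e(2^kn)=k+1\quad(n\ge5\text{ odd}).
\]

\begin{theorem}\label{thm:main}
For every Sharkovskii type $s$ that is not a power of\/ $2$,
\[
\lim_{q\to\infty}\bigl(\ln q-h(s,q)\bigr)=e(s)\ln2 .
\]
\end{theorem}

For $k\ge0$ let $W_k=\{2^k\cdot5,\,2^k\cdot7,\,2^k\cdot9,\dots\}\cup\{2^{k+1}\cdot3\}$.

\begin{corollary}\label{cor:main}
Let $s'\prec s''$ be types that are not both powers of\/ $2$.
\begin{enumerate}
\item If $s''$ is a power of\/ $2$, then $h(s'',q)=0$ and $h(s',q)-h(s'',q)=h(s',q)\to\infty$.
\item Otherwise $h(s',q)-h(s'',q)\to\bigl(e(s'')-e(s')\bigr)\ln2$. This limit is $0$ if $s'$ and $s''$ lie in a common set $W_k$, and it is at least $\ln2$ otherwise.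
\end{enumerate}
Hence the question has a negative answer: the inequality $\liminf_{q\to\infty}\bigl(h(s',q)-h(s'',q)\bigr)>0$ holds exactly for those pairs that do not lie in a common $W_k$. It fails for $5\prec7$ and for $5\prec6$.
\end{corollary}

In particular $h(3,q)-h(5,q)\to\ln2$, and $\ln 2^{\ell-k}$ is the exact limit of $h(3\cdot2^k,q)-h(3\cdot2^\ell,q)$.

\begin{remark}\label{rem:short}
The negative answer itself needs only an upper bound for $h(5,q)$ and lower bounds for $h(6,q)$ and $h(7,q)$. A reader interested only in this may take $k=0$ and $N=2^k=1$ in Section~\ref{sec:upper}. Then there is a single block and a single phase, and Lemmas~\ref{lem:division} and~\ref{lem:blocks} are not needed.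
\end{remark}

\subsection{Why $5$, $7$, $9,\dots$ and $6$ cost the same}
Suppose first that $f$ exchanges two disjoint intervals, each of which contains about half of the turning points. Then every periodic point in these intervals has even period. So the simplest way of avoiding the period $3$ avoids all odd periods larger than $1$ at once. The price is a factor of two in the number of laps that a point can choose from. Figure~\ref{fig:six} shows such a map of type $6$. With $m$ laps over each of the two intervals ($m$ odd) it has about $2m$ turning points and entropy at least $\ln m$, so $h(6,q)\ge\ln(q/2)-o(1)$. If we want type $5$ or $7$ instead of $6$, we place beside this map, on an invariant interval of its own, a fixed map of type $5$ or $7$. This costs a bounded number of turning points. Hence $h(5,q),h(7,q),\ldots\ge\ln(q/2)-o(1)$ as well.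

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw (0,0) rectangle (3,3);
\draw[dotted] (0,0)--(3,3);
\draw[dashed] (1,0)--(1,3);
\draw[dashed] (2,0)--(2,3);
\draw[dashed] (0,1)--(3,1);
\draw[dashed] (0,2)--(3,2);
\draw[thick] (0,2)--(0.333,3)--(0.667,2)--(1,3)--(2,0)--(2.333,1)--(2.667,0)--(3,1);
\node[below] at (0,0) {\small $0$};
\node[below] at (1,0) {\small $1$};
\node[below] at (2,0) {\small $2$};
\node[below] at (3,0) {\small $3$};
\end{tikzpicture}
\caption{A map of type $6$ on $[0,3]$. It exchanges the intervals $[0,1]$ and $[2,3]$, with $m$ full laps over each of them (here $m=3$). The only periodic point in the open middle interval is a repelling fixed point. The second iterate on $[0,1]$ has $m^2$ full laps, so the entropy is at least $\ln m$, while the number of turning points is at most $2(m+1)$.}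
\label{fig:six}
\end{figure}

The real content of Theorem~\ref{thm:main} is that one cannot do better: \emph{excluding the single period $3$ already costs a factor of two}, that is, $h(5,q)\le\ln(q/2)+o(1)$. Section~\ref{sec:model} explains the reason in an idealized situation, a directed graph without triangles. Sections~\ref{sec:tools} and~\ref{sec:orbits} collect what is needed to bring an interval map close to that situation, Section~\ref{sec:upper} proves the upper bounds, and Section~\ref{sec:lower} gives the constructions for the lower bounds and concludes. The factor $2^k$ in $s=2^kn$ plays a separate and easier role: it forces long periodic orbits to split into $2^k$ cyclically permuted blocks, among which the laps have to be shared.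

\section{The model case: graphs without triangles}\label{sec:model}

Imagine that $I$ is cut into $R$ intervals, each mapped injectively, and that the image of each is exactly a union of some of them. Write $u\to v$ if the image of $u$ contains $v$. The entropy is then governed by the spectral radius of this directed graph, and closed walks $u\to v\to w\to u$ produce points with $f^3(x)=x$. Suppose, still as an idealization, that there are no such walks. How large can the spectral radius be?

For a graph in which all in- and outdegrees equal $d\ge1$ the spectral radius is $d$, and counting suffices. Let $N^+(u)$ and $N^-(u)$ be the sets of out- and in-neighbors of $u$. If $u\to v$, then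
\begin{equation}\label{eq:disj-model}
N^+(v)\cap N^-(u)=\emptyset ,
\end{equation}
because $w$ in the intersection would give $u\to v\to w\to u$. So $2d\le R$, and $d\le R/2$. Equality holds when the vertices are divided into two halves of equal size with all arrows from each half to the other: this is the graph behind Figure~\ref{fig:six}.

For a graph that is not regular, we replace counting by information. For random variables with finitely many values,
\[
H(U)=-\sum_u \mathbb P(U=u)\ln\mathbb P(U=u),\qquad H(U|V)=H(U,V)-H(V),
\]
with $0\ln0=0$. The mutual information is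
\begin{equation}\label{eq:mutual}
I(U;V)=H(U)-H(U|V)=\sum_u\mathbb P(U=u)\,\mathrm{KL}\bigl(\text{law of }V\text{ given }U=u\,\big\|\,\text{law of }V\bigr),
\end{equation}
where the sum is over the $u$ of positive probability, and $\mathrm{KL}(Q\|p)=\sum_xQ(x)\ln\frac{Q(x)}{p(x)}$ for $Q\ll p$. It is symmetric in $U$ and $V$, and it obeys the data-processing inequality: $I(U;W)\le I(U;V)$ if $W$ is conditionally independent of $U$ given $V$ (in particular if $W$ is a function of $V$). We also write $H_b(\theta)=-\theta\ln\theta-(1-\theta)\ln(1-\theta)$; this function is concave on $[0,1]$, symmetric about $\frac12$, and increasing on $[0,\frac12]$.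

\begin{lemma}\label{lem:lump}
If $Q\ll p$ are probability distributions on a finite set, $S$ is a subset and $\theta=Q(S)$, then
\[
\mathrm{KL}(Q\|p)\ \ge\ \theta\ln\frac1{p(S)}-H_b(\theta),
\]
where the first term on the right is read as $0$ if $\theta=0$.
\end{lemma}
\begin{proof}
Lumping the points into the two classes $S$ and $S^c$ does not increase $\mathrm{KL}$ (the log-sum inequality), so
\[
\mathrm{KL}(Q\|p)\ge\theta\ln\frac{\theta}{p(S)}+(1-\theta)\ln\frac{1-\theta}{1-p(S)}
=\theta\ln\frac1{p(S)}+(1-\theta)\ln\frac1{1-p(S)}-H_b(\theta),
\]
and the middle term is nonnegative. (If $\theta>0$ then $p(S)>0$, and if $\theta<1$ then $p(S)<1$; terms with a zero coefficient are read as $0$.)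
\end{proof}

Thus a random step that is confined to a set of small measure carries much information. We apply this to the following Markov chain.

\begin{lemma}[Parry chain]\label{lem:parry}
Let $A$ be an irreducible $0$--$1$ matrix with spectral radius $\rho>0$. There is a stationary Markov chain $(X_t)_{t\in\mathbb Z}$ on its index set, moving only along entries $A_{ij}=1$, with $H(X_1|X_0)=\ln\rho$. Moreover $H(X_0|X_1)=\ln\rho$.
\end{lemma}
\begin{proof}
Let $l$ and $r$ be positive left and right Perron eigenvectors with $\sum_il_ir_i=1$. Put $\pi_i=l_ir_i$ and $p_{ij}=A_{ij}r_j/(\rho r_i)$. Then $\sum_jp_{ij}=1$ and $\sum_i\pi_ip_{ij}=\pi_j$, and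
$H(X_1|X_0)=\sum_{i,j}\pi_ip_{ij}(\ln\rho+\ln r_i-\ln r_j)=\ln\rho$ by stationarity. Finally $H(X_0|X_1)=H(X_0,X_1)-H(X_1)=H(X_0,X_1)-H(X_0)=H(X_1|X_0)$.
\end{proof}

\begin{proposition}\label{prop:model}
Let $A$ be an irreducible $0$--$1$ matrix of size $R$ with spectral radius $\rho>0$ and $\operatorname{tr}A^3=0$. Then $\rho\le R/2$.
\end{proposition}
\begin{proof}
Let $(Y_t)$ be the Parry chain of $A$, let $p$ be the law of $Y_0$, and let $J=I(Y_0;Y_1)$. Given $Y_0=u$, the variable $Y_1$ lies in $N^+(u)$ with probability one. So \eqref{eq:mutual} and Lemma~\ref{lem:lump} with $S=N^+(u)$, $\theta=1$, give $J\ge\mathbb E\ln\frac1{p(N^+(Y_0))}$. In the same way, the law of $Y_0$ given $Y_1=v$ is supported on $N^-(v)$, and $J\ge\mathbb E\ln\frac1{p(N^-(Y_1))}$. By stationarity we may replace $Y_0$ by $Y_1$ in the first inequality and $Y_1$ by $Y_0$ in the second. Adding, we get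
\[
2J\ \ge\ \mathbb E\ln\frac1{p(N^+(Y_1))\,p(N^-(Y_0))} .
\]
Since $Y_0\to Y_1$, the two sets are disjoint by \eqref{eq:disj-model}, so their measures have sum at most $1$ and product at most $\frac14$. Hence $J\ge\ln2$, and $\ln\rho=H(Y_1|Y_0)=H(Y_1)-J\le\ln R-\ln2$.
\end{proof}

An interval map differs from this model in three ways. First, its laps do not form a Markov partition, and a Markov partition has far too many intervals. Second, closed walks such as $D\to D\to D\to D$ cannot be excluded, since interval maps have fixed points. Third, an image may cover a lap only partially. We handle the first point by looking at entropy backwards in time (Subsection~\ref{ssec:backward}). The other two concern only a bounded number of transitions from each state (Subsection~\ref{ssec:good}).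

\section{Facts on interval maps}\label{sec:tools}

An \emph{$m$-horseshoe} of a map $g$ is a family of $m$ nondegenerate closed intervals with pairwise disjoint interiors such that the image under $g$ of each contains all of them. We use the following standard facts.

\begin{itemize}
\item[(F1)] (Misiurewicz; see \cite[\S4.3]{ALM}.) If $h(f)>0$, there are $N_j,m_j$ such that $f^{N_j}$ has an $m_j$-horseshoe and $\frac{\ln m_j}{N_j}\to h(f)$. Conversely, if $f^N$ has an $m$-horseshoe, then $h(f)\ge\frac{\ln m}N$.
\item[(F2)] (Block--Guckenheimer--Misiurewicz--Young; see \cite[\S4.4]{ALM}.) Let $P$ be a finite invariant set containing the endpoints of the domain, and let $f$ be affine between consecutive points of $P$. Then $h(f)=\max(0,\ln\rho(M))$, where $M$ is the $0$--$1$ matrix that records which intervals between consecutive points of $P$ are covered by the images of which.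
\item[(F3)] If $K_0,\dots,K_{n-1}$ are compact intervals with $f(K_i)\supset K_{i+1}$ (indices mod $n$), there is $y\in K_0$ with $f^i(y)\in K_i$ for $0\le i<n$ and $f^n(y)=y$.
\end{itemize}

We also use that if $x$ has period $n$ under $f$, then it has period $n/\gcd(n,d)$ under $f^d$.

The horseshoes of (F1) can be made disjoint. If $f^d$ has an $m$-horseshoe, then $f^{dt}$ has an $m^t$-horseshoe, and taking every other of its intervals, from left to right, leaves at least $m^t/2$ pairwise disjoint ones, whose images still cover all of them. A first consequence is that \emph{$h(f)=0$ if $\mathrm{Sh}(f)$ is a power of\/ $2$}, so $h(s,q)=0$ for such $s$. Indeed, if $h(f)>0$ then some $g=f^d$ has two disjoint intervals $K_1,K_2$ in a horseshoe. Applying (F3) to $g$ and $K_1,K_1,K_2$ gives $x\in K_1$ with $g^2(x)\in K_2$ and $g^3(x)=x$. So $x$ has $g$-period $3$, and its $f$-period is divisible by $3$. Such a period precedes all powers of $2$, so $\mathrm{Sh}(f)$ is not a power of $2$.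

\begin{lemma}\label{lem:mono}
For each $s$ the sequence $h(s,q)$ is non-decreasing in $q$.
\end{lemma}
\begin{proof}
Let $f:[0,1]\to[0,1]$ be $q$-modal with $q\ge1$. On its last lap $f$ is monotone and not constant. Put $w=0$ if $f$ increases there and $w=1$ if it decreases; then $w\ne f(1)$. Extend $f$ to $[0,2]$ by the affine map from $f(1)$ to $w$ on $[1,2]$. This adds exactly one turning point. Points of $(1,2]$ are mapped into the invariant interval $[0,1]$, so there are no new periodic points, and the entropy is at least $h(f)$.
\end{proof}

\section{Periodic orbits carrying the entropy}\label{sec:orbits}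

For a periodic orbit $P$ of $f$ of period $p\ge2$ let $f_P:\mathrm{hull}(P)\to\mathrm{hull}(P)$ be the map that agrees with $f$ on $P$ and is affine between consecutive points of $P$; here $\mathrm{hull}(P)=[\min P,\max P]$. The \emph{basic intervals} are the $p-1$ intervals between consecutive points of $P$. Write $J\to K$ if $J,K$ are basic and $K\subset f_P(J)$. If $T$ is an interval with endpoints in $P$, then $f_P(T)=\mathrm{hull}\, f(P\cap T)$. This again has endpoints in $P$, and it is contained in $f(T)$ by the intermediate value theorem. By induction, $f_P^N(T)$ is an interval with endpoints in $P$, and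
\begin{equation}\label{eq:below}
f_P^N(T)\subset f^N(T)\qquad(N\ge1).
\end{equation}
If $T=J$ is basic, then $f_P^N(J)$ is the union of the basic intervals at the ends of the walks of length $N$ that start at $J$. Since $f$ is injective on $P$, the map $f_P$ is strictly monotone on each of its laps (maximal intervals of monotonicity), and the endpoints of the laps lie in $P$.

The modality of $f$ enters the proof of the upper bounds only through the next lemma.

\begin{lemma}\label{lem:laps}
If $f$ is $q$-modal, then $f_P$ has at most $q+1$ laps.
\end{lemma}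
\begin{proof}
Let $a_0<\dots<a_r$ be the endpoints of the laps of $f_P$. They lie in $P$, and the signs of $f(a_i)-f(a_{i-1})$ alternate. The number $f(a_i)-f(a_{i-1})$ is the sum of the changes of $f$ over the sets $\Lambda\cap[a_{i-1},a_i]$, where $\Lambda$ runs over the laps of $f$. So there is a lap $\Lambda(i)$ of $f$ for which this change is nonzero and has the sign of $f(a_i)-f(a_{i-1})$. As $\Lambda(i)$ meets $[a_{i-1},a_i]$ in a nondegenerate interval, $\Lambda(i)$ is not to the right of $\Lambda(i+1)$; and $\Lambda(i)\ne\Lambda(i+1)$, since $f$ is monotone on a lap and the signs differ. So $\Lambda(1),\dots,\Lambda(r)$ are distinct, and $r\le q+1$.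
\end{proof}

\begin{lemma}\label{lem:orbit}
If $h(f)>0$, then for all $\varepsilon>0$ and $L$ there is a periodic orbit $P$ of period $p>L$ with $h(f_P)>h(f)-\varepsilon$.
\end{lemma}
\begin{proof}
We may assume $\varepsilon<h(f)$. By (F1) some $f^{d_0}$ has an $m_0$-horseshoe with $\frac{\ln m_0}{d_0}>h(f)-\varepsilon>0$. Passing to $f^{d_0t}$ and disjoint intervals as in Section~\ref{sec:tools}, with $t$ large, we get $d$, $m\ge4$ and pairwise disjoint closed intervals $K_1<\dots<K_m$ with
\[
f^d(K_i)\supset\bigcup_jK_j\quad(1\le i\le m),\qquad \frac{\ln(m-2)}d>h(f)-\varepsilon ,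
\]
because $\ln(m_0^t/2-2)/(d_0t)\to\ln m_0/d_0$ as $t\to\infty$.

Take a periodic sequence $(c_t)$ over $\{1,\dots,m\}$ of least period $\ell>L$ that contains all two-letter words. By (F3) there is $x$ with $f^{d\ell}(x)=x$ and $f^{dt}(x)\in K_{c_t}$ for all $t\ge0$. As the $K_i$ are disjoint, the $f^d$-period of $x$ is exactly $\ell$, so its $f$-period $p$ is at least $\ell>L$. Let $P$ be its $f$-orbit.

For each $i$ the words $(i,1)$ and $(i,m)$ occur in $(c_t)$. So there are $x_i^-,x_i^+\in P\cap K_i$ with $f^d(x_i^-)\in K_1$ and $f^d(x_i^+)\in K_m$. Let $H_i\subset K_i$ be the interval with endpoints $x_i^\pm$; it is nondegenerate since $K_1\cap K_m=\emptyset$. As $f_P=f$ on $P$, the interval $f_P^d(H_i)$ contains a point of $K_1$ and a point of $K_m$, so it contains $K_j\supset H_j$ for $1<j<m$. Thus $H_2,\dots,H_{m-1}$ form an $(m-2)$-horseshoe of $f_P^d$, and $h(f_P)\ge\ln(m-2)/d$ by (F1).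
\end{proof}

The missing periods $2^jo$ with $j<k$ force $P$ to split into blocks. We begin with one step.

\begin{lemma}\label{lem:division}
If $f$ has no odd period larger than $1$ and $P$ is a periodic orbit of period $p\ge2$, then $P=P_L\cup P_R$ with $P_L<P_R$, $f(P_L)=P_R$ and $f(P_R)=P_L$.
\end{lemma}
\begin{proof}
Let $a=\max\{x\in P:f(x)>x\}$ and let $b$ be the next point of $P$ to the right. Then $f(a)\ge b$ and $f(b)\le a$, so $J^*=[a,b]$ satisfies $J^*\to J^*$. Put $P_L=P\cap(-\infty,a]$ and $P_R=P\cap[b,\infty)$.

Suppose that some point of $P_L$ is mapped into $P_L$; the case of a point of $P_R$ mapped into $P_R$ is the mirror image, with $b$ in place of $a$. We derive a contradiction by producing an odd period. Since $f(a)\in P_R$, there are two consecutive points of $P_L$ of which exactly one is mapped into $P_L$. So the basic interval $J$ between them satisfies $J\to J^*$, and $J\ne J^*$.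

Every basic interval can be reached by a walk from $J^*$. Indeed, the intervals $f_P^i(J^*)$ increase with $i$, because $J^*\subset f_P(J^*)$. Their union contains $a$, and its set of points of $P$ is $f$-invariant, so it contains $P$. Hence $f_P^i(J^*)=\mathrm{hull}(P)$ for some $i$.

Take a shortest walk $J^*=K_0\to\dots\to K_r=J$; then $r\ge1$ and the $K_i$ are distinct. For every $n\ge r+1$ we have the closed walk of length $n$
\[
K_0\to K_1\to\dots\to K_r\to J^*\to\dots\to J^*=K_0 ,
\]
in which $J$ occurs exactly once. Choose $n\ge3$ odd. By \eqref{eq:below} and (F3) there is $y$ with $f^n(y)=y$ whose orbit follows this walk.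

If $y\in P$, then $p$ divides $n$, so $p>1$ is an odd period of $f$, a contradiction. If $y\notin P$, then the periodic orbit of $y$ avoids $P$, so each $f^i(y)$ lies in the interior of the $i$-th interval of the walk. These interiors are disjoint for different basic intervals, and $J$ is visited only once in $n$ steps. Hence $y$ has least period $n$, an odd number larger than $1$, again a contradiction.

So $f(P_L)\subset P_R$ and $f(P_R)\subset P_L$. As $f$ is injective on $P$, both are equalities.
\end{proof}

\begin{lemma}\label{lem:blocks}
Suppose that $f$ has no period of the form $2^jo$ with $0\le j<k$ and $o>1$ odd. Let $N=2^k$ and let $P$ be a periodic orbit of period $p>N$. Then $N$ divides $p$, and $P$ is the union of $N$ sets $B_\varphi$, $\varphi\in\mathbb Z/N$, called \emph{blocks}, with pairwise disjoint hulls, $|B_\varphi|=p/N\ge2$ and $f(B_\varphi)=B_{\varphi+1}$.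
\end{lemma}
\begin{proof}
We show by induction on $j\le k$ that $P$ is the union of $2^j$ sets of equal size with disjoint hulls that $f$ permutes cyclically. For $j=0$ take $P$ itself. Suppose this holds for some $j<k$. Each of the $2^j$ sets is a periodic orbit of $g=f^{2^j}$ of period $p/2^j>1$. If $g$ had an odd period $o>1$, then $f$ would have a period $n$ with $n/\gcd(n,2^j)=o$, that is, $n=2^io$ with $i\le j<k$, which is excluded. By Lemma~\ref{lem:division}, applied to $g$, each set splits into a left half and a right half exchanged by $g$. These halves have disjoint hulls and are the two $g^2$-orbits in the set. Since $f$ maps $g^2$-orbits to $g^2$-orbits, it permutes the $2^{j+1}$ halves, and it does so cyclically because it is transitive on $P$.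

For $j=k$ we get $N$ blocks of $p/N$ points each, and $p/N\ge2$ because $p>N$.
\end{proof}

\section{Upper bounds}\label{sec:upper}

\begin{proposition}\label{prop:upper}
Let $k\ge0$ and $N=2^k$.
\begin{enumerate}
\item For all $q\ge1$, $\ h(2^k\cdot3,q)\le\max\bigl\{\ln N,\ \ln(1+q/N)\bigr\}$.
\item There is a function $\epsilon$ on $[400,\infty)$, decreasing to $0$, such that for all odd $n\ge5$ and all $q$ with $q+N\ge\max\{400^2,(2N)^{2N}\}$,
\[
h(2^kn,q)\le\ln\frac{q+N}{2N}+\epsilon\bigl(\sqrt{q+N}\bigr).
\]
\end{enumerate}
\end{proposition}

The rest of this section is the proof. Let $s=2^kn$ with $n\ge3$ odd, and let $f$ be $q$-modal with $\mathrm{Sh}(f)=s$. If $h(f)\le\ln N$, then $h(f)$ satisfies the required bound. In part~1 this is clear; in part~2 we have $2N^2\le(2N)^{2N}\le q+N$, so $\ln N\le\ln\frac{q+N}{2N}$. Assume from now on that $h(f)>\ln N$. The numbers $2^jo$ with $j<k$ and $o>1$ odd precede $s$, so they are not periods of $f$. By Lemma~\ref{lem:orbit} there are periodic orbits $P$ of period $p>N$ such that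
\[
\kappa:=h(f_P)>\ln N
\]
and $\kappa$ is as close to $h(f)$ as we like. We bound $\kappa$ for such a $P$. Lemma~\ref{lem:blocks} gives the blocks $B_\varphi$.

\subsection{Looking backwards}\label{ssec:backward}
A basic interval inside $\mathrm{hull}(B_\varphi)$ is said to have \emph{phase} $\varphi$. The other $N-1$ basic intervals, between neighboring blocks, are \emph{gaps}. If $J$ has phase $\varphi$ and $J\to K$, then $K\subset f_P(\mathrm{hull}(B_\varphi))=\mathrm{hull}(B_{\varphi+1})$, so $K$ has phase $\varphi+1$.

Let $M$ be the transition matrix of the basic intervals. By (F2), $\kappa=\ln\rho(M)$. Let $C$ be a strongly connected component with $\rho(M_C)=\rho(M)$. As no gap can be reached from an interval with a phase, $C$ consists of gaps only or of intervals with phases only. In the first case $M_C$ would be a $0$--$1$ matrix of size at most $N-1$, so $\rho(M)\le N-1$, against $\kappa>\ln N$. So all members of $C$ have phases.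

Let $(X_t)_{t\in\mathbb Z}$ be the Parry chain on $C$ (Lemma~\ref{lem:parry}), and let $\Phi_t$ be the phase of $X_t$. Then $\Phi_{t+1}=\Phi_t+1$, so $\Phi_0$ is uniform on $\mathbb Z/N$ by stationarity, and
\[
\kappa=H(X_1|X_0)=H(X_0|X_1).
\]
We have no control over the number of basic intervals, so the forward expression is of little use. But backwards in time the number of choices is limited by the number of laps: given $X_1$, each lap of $f_P$ contains at most one basic interval whose image covers $X_1$.

To use this, cut each $\mathrm{hull}(B_\varphi)$ at the lap endpoints of $f_P$ in its interior, and call the resulting closed intervals \emph{pieces} of phase $\varphi$. They have endpoints in $P$, and $f_P$ is injective on each. Let $R_\varphi\ge1$ be the number of pieces of phase $\varphi$. By Lemma~\ref{lem:laps} there are at most $q$ points at which to cut, so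
\begin{equation}\label{eq:total}
\sum_\varphi R_\varphi\le R:=q+N .
\end{equation}
Let $D_t$ be the piece that contains $X_t$. Then $D_0$ is a function of $X_0$, and the pair $(D_0,X_1)$ determines $X_0$, because $f_P$ is injective on $D_0$. So $H(X_0|X_1)=H(D_0|X_1)$. Moreover $X_1$ determines $\Phi_0$. Hence
\begin{equation}\label{eq:kappa}
\kappa=H(D_0|X_1)=\frac1N\sum_\varphi E_\varphi,\qquad E_\varphi:=H(D_0\,|\,X_1;\ \Phi_0=\varphi)\le\ln R_\varphi ,
\end{equation}
where $E_\varphi$ is the conditional entropy computed under the condition $\Phi_0=\varphi$.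

\begin{proof}[Proof of Proposition~\ref{prop:upper}, part 1]
By \eqref{eq:kappa}, \eqref{eq:total} and the inequality between the arithmetic and geometric means, $\kappa\le\frac1N\sum_\varphi\ln R_\varphi\le\ln(R/N)=\ln(1+q/N)$. Let $\kappa\to h(f)$.
\end{proof}

So far we have used only the block structure. For part~2 we use that one more period is missing.

\subsection{The factor two: good transitions}\label{ssec:good}
Let $n\ge5$. Then $3\cdot2^j\prec2^kn=s$ for all $j\le k$, so none of these numbers is a period of $f$. Hence
\begin{equation}\label{eq:no3}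
g:=f^N\text{ has no point of period }3,
\end{equation}
since such a point would have an $f$-period $n'$ with $n'/\gcd(n',2^k)=3$, that is, $n'=3\cdot2^j$ with $j\le k$.

\emph{Fix $\varphi$. In the rest of this subsection and in Subsection~\ref{ssec:info} we condition on $\Phi_0=\varphi$}; all probabilities and entropies refer to the conditional measure. Since $\Phi_N=\Phi_0$, this measure is invariant under a time shift by $N$, and the process
\[
Y_t:=D_{tN}\qquad(t\in\mathbb Z)
\]
of pieces of phase $\varphi$ is stationary. (It need not be Markov.) Let $p(\cdot)$ be the law of $Y_0$ and $J_\varphi=I(Y_0;Y_1)$. As $\Phi_0$ is a function of $X_0$, the sequence $(X_t)_{t\ge0}$ is still a Markov chain after conditioning, so $X_N$ depends on $X_0$ only through $X_1$. The variable $D_0$ is a function of $X_0$, and $D_N$ is a function of $X_N$. So data processing gives $I(D_0;X_1)\ge I(D_0;X_N)\ge I(Y_0;Y_1)$, and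
\begin{equation}\label{eq:E}
E_\varphi=H(Y_0)-I(D_0;X_1)\le H(Y_0)-J_\varphi=H(Y_0|Y_1)=H(Y_1|Y_0),
\end{equation}
where the last equality is stationarity. We have arrived at a process on $R_\varphi$ states, as in Section~\ref{sec:model}. To imitate Proposition~\ref{prop:model} we look for a bound of the form $J_\varphi\ge\ln2-o(1)$. We shall obtain it when most transitions are of the following kind, and treat the remaining case separately.

For pieces $D,D'$ of phase $\varphi$ call $(D,D')$ \emph{good} if
\[
D'\subset f_P^N(D)\quad\text{and}\quad D\cap D'=\emptyset .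
\]
The first condition is full covering; the second one will ensure that a point with $g^3(x)=x$ is not fixed by $g$. Let
\[
S^+(D)=\{D':(D,D')\text{ good}\},\qquad S^-(D')=\{D:(D,D')\text{ good}\},
\]
and $a(D)=p(S^+(D))$, $b(D)=p(S^-(D))$. Let $G_t$ be the event that $(Y_t,Y_{t+1})$ is good, and $\eta=1-\mathbb P(G_t)$, which does not depend on $t$.

\begin{lemma}\label{lem:few}
Let $p(D)>0$. Given $Y_0=D$, at most five values $D'$ of\/ $Y_1$ of positive probability make $(D,D')$ not good. Consequently
\begin{equation}\label{eq:bad}
H(Y_1|Y_0)\le\ln10+(1-\eta)\ln R_\varphi .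
\end{equation}
\end{lemma}
\begin{proof}
If $D'$ has positive probability given $Y_0=D$, then some walk of length $N$ leads from a basic interval in $D$ to a basic interval in $D'$. So $D'$ and the interval $f_P^N(D)$ have a basic interval in common. If moreover $D'\not\subset f_P^N(D)$, then $D'$ has an endpoint of $f_P^N(D)$ in its interior. Pieces have disjoint interiors, so there are at most two such $D'$. Finally, at most three pieces of phase $\varphi$ meet $D$, namely $D$ and its neighbors.

Let $\beta$ be the indicator of the complement of $G_0$. Then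
\[
H(Y_1|Y_0)\le H(\beta)+H(Y_1|Y_0,\beta)\le\ln2+\eta\ln5+(1-\eta)\ln R_\varphi\le\ln10+(1-\eta)\ln R_\varphi .\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:disj}
If $(D,D')$ is good, then $S^+(D')\cap S^-(D)=\emptyset$. Hence $a(D')+b(D)\le1$ and $a(D')\,b(D)\le\frac14$.
\end{lemma}
\begin{proof}
Suppose that $D''$ lies in the intersection. Then $f_P^N(D)\supset D'$, $f_P^N(D')\supset D''$ and $f_P^N(D'')\supset D$. By \eqref{eq:below} the same inclusions hold with $g=f^N$ in place of $f_P^N$. By (F3) for $g$ there is $x\in D$ with $g(x)\in D'$ and $g^3(x)=x$. As $D\cap D'=\emptyset$, we have $g(x)\ne x$, so $x$ has $g$-period $3$. This contradicts \eqref{eq:no3}.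
\end{proof}

\subsection{The information bound}\label{ssec:info}
We now repeat the proof of Proposition~\ref{prop:model}, allowing for bad transitions.

\begin{lemma}\label{lem:info}
$J_\varphi\ge(1-3\eta)\ln2-H_b(\eta)$. Consequently
\begin{equation}\label{eq:E2}
E_\varphi\le\ln R_\varphi-\ln2+3\eta\ln2+H_b(\eta).
\end{equation}
\end{lemma}
\begin{proof}
By \eqref{eq:mutual}, $J_\varphi$ is the average over $D\sim p$ of $\mathrm{KL}(\text{law of }Y_1\text{ given }Y_0=D\,\|\,p)$. Apply Lemma~\ref{lem:lump} with $S=S^+(D)$, so that $\theta=\theta_D:=\mathbb P(G_0\,|\,Y_0=D)$. The average of $\theta_D$ is $1-\eta$, so the average of $H_b(\theta_D)$ is at most $H_b(1-\eta)=H_b(\eta)$ by concavity. With a time shift this gives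
\[
J_\varphi\ge\mathbb E\Bigl[1_{G_0}\ln\frac1{a(Y_0)}\Bigr]-H_b(\eta)=\mathbb E\Bigl[1_{G_1}\ln\frac1{a(Y_1)}\Bigr]-H_b(\eta).
\]
Conditioning instead on $Y_1=D'$ and taking $S=S^-(D')$, we get
\[
J_\varphi\ge\mathbb E\Bigl[1_{G_0}\ln\frac1{b(Y_1)}\Bigr]-H_b(\eta)=\mathbb E\Bigl[1_{G_{-1}}\ln\frac1{b(Y_0)}\Bigr]-H_b(\eta).
\]
Here $a(Y_1)>0$ almost surely on $G_1$, and $b(Y_0)>0$ almost surely on $G_{-1}$. We add the two bounds and discard nonnegative terms. On $G_{-1}\cap G_0\cap G_1$ the pair $(Y_0,Y_1)$ is good, so Lemma~\ref{lem:disj} applies; the probability of this event is at least $1-3\eta$. Hence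
\[
2J_\varphi\ge\mathbb E\Bigl[1_{G_{-1}\cap G_0\cap G_1}\ln\frac1{a(Y_1)b(Y_0)}\Bigr]-2H_b(\eta)\ge(1-3\eta)\ln4-2H_b(\eta).
\]
Finally, \eqref{eq:E} gives $E_\varphi\le H(Y_0)-J_\varphi\le\ln R_\varphi-J_\varphi$.
\end{proof}

Nothing forces $\eta$ to be small. But if it is not small, then \eqref{eq:bad} already shows that the process loses entropy, because bad transitions offer at most five choices. Quantitatively, for $r\ge400$ put
\[
\delta(r)=\frac{\ln20}{\ln r}\le\frac12,\qquad \epsilon(r)=3\delta(r)\ln2+H_b(\delta(r)).
\]
As $\delta$ decreases to $0$ and $H_b$ increases on $[0,\frac12]$, the function $\epsilon$ decreases to $0$ on $[400,\infty)$. We claim that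
\begin{equation}\label{eq:E3}
E_\varphi\le\ln R_\varphi-\ln2+\epsilon(R_\varphi)\qquad\text{if }R_\varphi\ge400 .
\end{equation}
If $\eta\ge\delta(R_\varphi)$, then \eqref{eq:E} and \eqref{eq:bad} give $E_\varphi\le\ln10+\ln R_\varphi-\ln20=\ln R_\varphi-\ln2$. If $\eta<\delta(R_\varphi)$, then \eqref{eq:E3} follows from \eqref{eq:E2}.

\subsection{Averaging over the phases}
It remains to insert \eqref{eq:E3} into \eqref{eq:kappa}. Some phases may have few pieces, so that \eqref{eq:E3} is not available or is weak; but then the laps are distributed so unevenly that the average is small anyway.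

\begin{proof}[Proof of Proposition~\ref{prop:upper}, part 2]
Let $R=q+N\ge\max\{400^2,(2N)^{2N}\}$.

If $R_\varphi\ge\sqrt R$ for all $\varphi$, then \eqref{eq:E3}, the monotonicity of $\epsilon$, and the arithmetic--geometric mean inequality with \eqref{eq:total} give
\[
\kappa\le\frac1N\sum_\varphi\ln R_\varphi-\ln2+\epsilon(\sqrt R)\le\ln\frac R{2N}+\epsilon(\sqrt R).
\]
If $R_\varphi<\sqrt R$ for some $\varphi$, then the trivial bound in \eqref{eq:kappa} gives
\[
\kappa\le\frac1N\Bigl[(N-1)\ln R+\tfrac12\ln R\Bigr]=\ln R-\frac{\ln R}{2N}\le\ln R-\ln(2N)=\ln\frac R{2N}.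
\]
Let $\kappa\to h(f)$.
\end{proof}

\begin{remark}
Beyond the absence of the periods that define the blocks, only \eqref{eq:no3} was used for $n\ge5$. The value of $n$ plays no other role. This is why all types $2^kn$, $n\ge5$, have the same upper bound.
\end{remark}

\section{Lower bounds and conclusion}\label{sec:lower}

\begin{proposition}\label{prop:lower}
Let $k\ge0$. For all sufficiently large $q$,
\begin{enumerate}
\item $h(3\cdot2^k,q)\ge\ln\bigl(q/2^k-3\bigr)$;
\item $h(2^kn,q)\ge\ln\bigl((q-3)/2^{k+1}-3\bigr)$ for every odd $n\ge5$.
\end{enumerate}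
\end{proposition}

By Lemma~\ref{lem:mono} it suffices to exhibit maps of the required type with at least one and at most $q$ turning points.

\subsection{Type $3\cdot2^k$}
For odd $m\ge3$ let $T_m:[0,1]\to[0,1]$ be piecewise linear with $m$ laps of length $1/m$, each mapped onto $[0,1]$, and $T_m(0)=0$, $T_m(1)=1$. Then $T_m\circ T_m=T_{m^2}$. If $A$ and $B$ are the first and the third lap, then $T_m$ maps each of them onto $[0,1]$, and (F3) for $A,A,B$ gives $x\in A$ with $T_m^2(x)\in B$ and $T_m^3(x)=x$. As $A\cap B=\emptyset$, $x$ has period $3$. So $\mathrm{Per}(T_m)=\mathbb N$ by Sharkovskii's theorem.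

To obtain the types $3\cdot2^k$ we let copies of $T_m$ act between $2^k$ unit intervals, which are permuted as follows. Let $\sigma_0=\mathrm{id}$ on $\{0\}$ and
\[
\sigma_{k+1}(i)=i+2^k\quad(0\le i<2^k),\qquad\sigma_{k+1}(i)=\sigma_k(i-2^k)\quad(2^k\le i<2^{k+1}).
\]
The permutation $\sigma_{k+1}$ exchanges the lower and the upper half of its domain, and $\sigma_{k+1}^2=\sigma_k$ on the lower half. By induction $\sigma_k$ is a cyclic permutation of $\{0,\dots,2^k-1\}$. Define $F_{k,m}$ on $[0,2^{k+1}-1]$ by
\[
F_{k,m}(x)=2\sigma_k(i)+T_m(x-2i)\qquad(x\in[2i,2i+1],\ 0\le i<2^k)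
\]
and affinely on each $[2i+1,2i+2]$, $0\le i<2^k-1$. So $F_{0,m}=T_m$, and Figure~\ref{fig:six} shows $F_{1,3}$.

\begin{lemma}\label{lem:per}
$\mathrm{Per}(F_{k,m})=\{2^j:0\le j<k\}\cup2^k\mathbb N$ for all $k\ge0$ and odd $m\ge3$. In particular $\mathrm{Sh}(F_{k,m})=3\cdot2^k$.
\end{lemma}
\begin{proof}
For $k=0$ this is $\mathrm{Per}(T_m)=\mathbb N$. Suppose that the claim holds for $k$ and all $m$, and let $f=F_{k+1,m}$, $K=2^{k+1}$, $\Lambda=[0,K-1]$ and $\Upsilon=[K,2K-1]$. The domain of $f$ is $\Lambda\cup(K-1,K)\cup\Upsilon$. We show that $f$ exchanges $\Lambda$ and $\Upsilon$ and that $f^2$ on $\Lambda$ is a map of the same family with $k$ in place of $k+1$.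

\emph{On $\Lambda$}: for $0\le i<2^k$ we have $f(x)=K+2i+T_m(x-2i)$ on $[2i,2i+1]$. So $f(2i+1)=K+2i+1$ and, if $i+1<2^k$, $f(2i+2)=K+2i+2$, which means that $f(x)=x+K$ on $[2i+1,2i+2]$. Hence $f(\Lambda)=\Upsilon$.

\emph{On $\Upsilon$}: $f(K+y)=F_{k,m}(y)$ for $y\in\Lambda$, directly from the definition of $\sigma_{k+1}$ on the upper half. Hence $f(\Upsilon)\subset\Lambda$.

\emph{The square}: for $x=2i+t$ with $0\le i<2^k$ and $0\le t\le1$ we get $f^2(x)=F_{k,m}(2i+T_m(t))=2\sigma_k(i)+T_{m^2}(t)$, and on $[2i+1,2i+2]\subset\Lambda$ we get $f^2(x)=F_{k,m}(x)$, which is affine and agrees with $F_{k,m^2}$ at the endpoints. So $f^2|_\Lambda=F_{k,m^2}$. Since $\Lambda$ and $\Upsilon$ are disjoint and exchanged, the periods of $f$ in $\Lambda\cup\Upsilon$ form the set $2\,\mathrm{Per}(F_{k,m^2})$.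

\emph{On $[K-1,K]$}: $f$ is affine from $f(K-1)=2K-1$ to $f(K)=2\sigma_k(0)\le K-2$, so its slope is at most $-K-1<-1$. It has one fixed point there. The distance of any other point of $(K-1,K)$ to this fixed point grows by a constant factor larger than $1$ in each step as long as the orbit stays in $(K-1,K)$. So the orbit enters the invariant set $\Lambda\cup\Upsilon$, and the point is not periodic.

Thus $\mathrm{Per}(f)=\{1\}\cup2\,\mathrm{Per}(F_{k,m^2})$, which is the claim for $k+1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}, part 1]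
$F_{k,m}$ has at least one and at most $2^k(m+1)$ turning points: $m-1\ge2$ in the interior of each $[2i,2i+1]$ and at most two at its ends. As $\sigma_k$ is cyclic of length $2^k$, the iterate $F_{k,m}^{2^k}$ maps $[0,1]$ to itself by $T_m^{2^k}=T_{m^{2^k}}$. The laps of this map form an $m^{2^k}$-horseshoe, so $h(F_{k,m})\ge\ln m$ by (F1). For large $q$ let $m\ge3$ be the largest odd number with $2^k(m+1)\le q$. Then $2^k(m+3)>q$, that is, $m>q/2^k-3$.
\end{proof}

\subsection{Type $2^kn$ with $n\ge5$}
\begin{proof}[Proof of Proposition~\ref{prop:lower}, part 2]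
Let $f_1$ be a $1$-modal map of type $2^kn$, which exists since $h(2^kn,1)$ is a supremum over a nonempty set, and let $f_2=F_{k+1,m}$. The map $f_1$ provides the type and $f_2$ the entropy. Rescale $f_1$ to $[0,\frac13]$ and $f_2$ to $[\frac23,1]$, and join them affinely on $[\frac13,\frac23]$ to a map $f:[0,1]\to[0,1]$. Both outer intervals are invariant.

On the middle interval $f$ is affine with $f(\frac13)\le\frac13$ and $f(\frac23)\ge\frac23$, so its slope is at least $1$. If the slope is $1$, then $f$ is the identity there. If it is larger than $1$, then there is exactly one fixed point in the middle interval. The distance of any other point of the open middle interval to this fixed point grows by a constant factor larger than $1$ in each step until the orbit leaves the middle interval, and the orbit is then trapped in $[0,\frac13]$ or $[\frac23,1]$. Since $1$ is a period of both $f_1$ and $f_2$, in either case $\mathrm{Per}(f)=\mathrm{Per}(f_1)\cup\mathrm{Per}(f_2)$. As $2^kn\prec3\cdot2^{k+1}=\mathrm{Sh}(f_2)$, we get $\mathrm{Sh}(f)=2^kn$.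

Moreover $h(f)\ge h(f_2)\ge\ln m$, and $f$ has at least one and at most $2^{k+1}(m+1)+3$ turning points: those of $f_2$, the one of $f_1$, and at most two more, at the two joints. For large $q$ take the largest odd $m\ge3$ with $2^{k+1}(m+1)+3\le q$; then $m>(q-3)/2^{k+1}-3$.
\end{proof}

\subsection{Proof of the main results}
\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $s=3\cdot2^k$, Propositions~\ref{prop:upper}(1) and~\ref{prop:lower}(1) give, for large $q$,
\[
\ln\Bigl(\frac q{2^k}-3\Bigr)\le h(s,q)\le\ln\Bigl(1+\frac q{2^k}\Bigr),
\]
and both sides are $\ln q-k\ln2+o(1)$. For $s=2^kn$ with $n\ge5$ odd, Propositions~\ref{prop:upper}(2) and~\ref{prop:lower}(2) give, for large $q$,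
\[
\ln\Bigl(\frac{q-3}{2^{k+1}}-3\Bigr)\le h(s,q)\le\ln\frac{q+2^k}{2^{k+1}}+\epsilon\bigl(\sqrt{q+2^k}\bigr),
\]
and both sides are $\ln q-(k+1)\ln2+o(1)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Since $s'\prec s''$ are not both powers of $2$, the type $s'$ is not a power of $2$. If $s''$ is one, then $h(s'',q)=0$ by Section~\ref{sec:tools}, and $h(s',q)\to\infty$ by Theorem~\ref{thm:main}. Otherwise the theorem gives the limit $(e(s'')-e(s'))\ln2$. Along $\prec$, the types that are not powers of $2$ are first $3$, then the elements of $W_0$, then those of $W_1$, and so on, and $e=0$ at $3$ and $e=k+1$ on $W_k$. So $e$ is non-decreasing along $\prec$, and two different types have the same value of $e$ only if they lie in a common $W_k$. Hence the limit is $0$ if $s',s''$ lie in a common $W_k$, and at least $\ln2$ otherwise. The last assertions follow, since $5,7,6\in W_0$ and since a power of $2$ lies in no $W_k$.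
\end{proof}

\begin{thebibliography}{9}
\bibitem{BB} \emph{Asymptotic Behavior Of The Entropy Of Interval Maps}, \url{https://people.cas.uab.edu/~ablokh/bb02273.pdf}.

\bibitem{ALM} Alsed\`a, Llibre, Misiurewicz, \emph{Combinatorial Dynamics and Entropy in Dimension One}.
\end{thebibliography}

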